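\title{Random Projections onto Four Convex Sets\\ Need Not Converge Weakly}

\begin{abstract}
Let $C_1,\dots,C_N$ be closed convex subsets of a real Hilbert space with a common point, and project a starting point successively onto these sets, in any order that uses each set infinitely often. We show that the resulting sequence converges weakly to a point of the intersection if $N\le 3$ or the space is finite-dimensional. For $N\ge 4$, every infinite-dimensional space contains closed convex cones, one of them a hyperplane, for which some such sequence has no weak limit. In the counterexample, alternating projections onto a cone and a hyperplane steer a point along circular arcs with almost no loss of norm, and three cones suffice to steer it along a path that oscillates forever.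
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real Hilbert space with inner product $\langle\cdot,\cdot\rangle$ and norm $\|\cdot\|$. For a nonempty closed convex set $A\subset X$ and $x\in X$, let $P_Ax$ be the point of $A$ nearest to $x$. Let $C_1,\dots,C_N$ be nonempty closed convex subsets of $X$ with
\[
C=\bigcap_{i=1}^N C_i\neq\emptyset ,
\]
and write $P_i=P_{C_i}$. To approach $C$ using only the individual projections, one applies them one after another. A map $r:\{1,2,\dots\}\to\{1,\dots,N\}$ is called \emph{random} if it takes every value infinitely often. No probability is involved: the condition only says that no set is eventually ignored. A \emph{sequence of random projections} is given by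
\begin{equation}\label{eq:seq}
z_0\in X,\qquad z_{n+1}=P_{r(n+1)}z_n\quad(n\ge0),
\end{equation}
with $r$ random. Open Problem~5 in \cite{PA} asks: \emph{does $(z_n)$ always converge weakly to a point of $C$?}

The simplest cases suggest that it does. For $N=1$ the sequence is constant from $n=1$ on. For two lines through the origin of the plane at an angle $\varphi\in(0,\pi/2]$, each change of line multiplies the norm by $\cos\varphi$, so $z_n\to0$. Amemiya and Ando proved weak convergence to a point of $C$ when all $C_i$ are closed subspaces. Bregman proved it for alternating projections onto two closed convex sets; since projections are idempotent, a sequence of random projections with $N=2$ is an alternating sequence with repetitions, so this settles $N=2$. In general the distance from $z_n$ to each point of $C$ is nonincreasing, the steps $z_{n+1}-z_n$ tend to $0$, and at most one weak cluster point lies in $C$ (Lemma~\ref{lem:basic}). Only a weak cluster point outside $C$ could prevent convergence, and since the sequence visits every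 $C_i$ infinitely often with vanishing steps, one would guess that there is none. The guess is right for three sets and wrong for four.

\begin{theorem}\label{thm:main}
Let $X$ be a real Hilbert space and $N\ge1$. Consider the statement: for all nonempty closed convex sets $C_1,\dots,C_N\subset X$ with $C=\bigcap_iC_i\ne\emptyset$, every random map $r$ and every $z_0\in X$, the sequence \eqref{eq:seq} converges weakly to a point of $C$.
\begin{enumerate}
\item[(a)] The statement is true if $N\le3$ or $\dim X<\infty$.
\item[(b)] The statement is false if $N\ge4$ and $\dim X=\infty$. In this case there are counterexamples in which all $C_i$ are closed convex cones, $C_4$ is a closed hyperplane, $C_i=X$ for $i\ge5$, and $(z_n)$ has no weak limit at all.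
\end{enumerate}
\end{theorem}

Having no weak limit is the only way to fail: each $C_i$ is weakly closed and contains a subsequence of $(z_n)$, so a weak limit always lies in $C$.

Part (a) is proved in Section~\ref{sec:positive}. The counterexample has two layers. Section~\ref{sec:arcs} shows that a path of circular arcs on the unit sphere, each arc carrying one of three colors, can be followed by projections onto three cones and a hyperplane, provided each arc points toward all later arcs of its color. This turns part (b) into a question about inner products of vectors. Section~\ref{sec:plan} explains the two devices that answer it, and Sections~\ref{sec:skeleton}--\ref{sec:path} build a path whose inner product with a fixed vector does not converge.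

\section{Convergence in finite dimensions and for three sets}\label{sec:positive}

We use the following textbook facts. For a nonempty closed convex set $A$, the point $p=P_Ax$ is characterized by
\begin{equation}\label{eq:var}
p\in A\quad\text{and}\quad\langle x-p,w-p\rangle\le0\ \text{ for all }w\in A .
\end{equation}
Closed convex sets are weakly closed. A bounded sequence has a weakly convergent subsequence. We call the weak limit of a subsequence a \emph{weak cluster point}; a bounded sequence with only one weak cluster point converges weakly to it. Expanding $\|x-w\|^2=\|(x-p)+(p-w)\|^2$ and using \eqref{eq:var} gives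
\begin{equation}\label{eq:fejer}
\|P_Ax-w\|^2+\|P_Ax-x\|^2\le\|x-w\|^2\qquad(w\in A).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $(z_n)$ be given by \eqref{eq:seq}. Then $(z_n)$ is bounded, $\|z_n-c\|$ converges for each $c\in C$, $z_{n+1}-z_n\to0$, and at most one weak cluster point of $(z_n)$ lies in $C$. If all weak cluster points lie in $C$, then $(z_n)$ converges weakly to a point of $C$.
\end{lemma}

\begin{proof}
For $c\in C$, \eqref{eq:fejer} gives $\|z_{n+1}-c\|^2+\|z_{n+1}-z_n\|^2\le\|z_n-c\|^2$. So $\|z_n-c\|$ is nonincreasing and $\sum_n\|z_{n+1}-z_n\|^2<\infty$. Let $x,y\in C$ be weak cluster points. Since $\|z_n-x\|^2-\|z_n-y\|^2=-2\langle z_n,x-y\rangle+\|x\|^2-\|y\|^2$ converges, so does $\langle z_n,x-y\rangle$. Its limit along the two subsequences is $\langle x,x-y\rangle$ and $\langle y,x-y\rangle$; hence $\|x-y\|^2=0$. The last assertion follows.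
\end{proof}

\begin{proposition}\label{prop:findim}
If $\dim X<\infty$, then $(z_n)$ converges to a point of $C$.
\end{proposition}

\begin{proof}
Weak and norm convergence coincide. Let $x$ be a cluster point, $I=\{i:x\in C_i\}$, and suppose $I\ne\{1,\dots,N\}$. The sets are closed, so $\delta=\min_{i\notin I}\operatorname{dist}(x,C_i)>0$. Choose $n$ with $\|z_n-x\|<\delta/4$ and $\|z_{m+1}-z_m\|<\delta/4$ for all $m\ge n$. Since $r$ is random, there is a least $m\ge n$ with $r(m+1)\notin I$. From $z_n$ to $z_m$ we project only onto sets containing $x$, so $\|z_m-x\|<\delta/4$ by \eqref{eq:fejer}. Then $z_{m+1}\in C_{r(m+1)}$ has distance less than $\delta/2$ from $x$, which contradicts the choice of $\delta$. So all cluster points lie in $C$, and Lemma~\ref{lem:basic} applies.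
\end{proof}

The proof needs $z_n$ close to $x$ in norm, because \eqref{eq:fejer} preserves only that kind of closeness. For a weak cluster point we know much less, and the argument for three sets compares distances instead.

\begin{proposition}\label{prop:three}
If $N\le3$, then $(z_n)$ converges weakly to a point of $C$.
\end{proposition}

\begin{proof}
Let $N\ge2$. A step with $r(n+1)=r(n)$ does not move the point. Deleting these steps leaves a random map and does not affect convergence, so we may assume $r(n+1)\ne r(n)$ for all $n$.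

Let $z_{n_k}\rightharpoonup x$. Along a subsequence, $r(n_k)=i$ and $r(n_k+1)=j\ne i$ are constant. Then $z_{n_k}\in C_i$, $z_{n_k+1}\in C_j$ and $z_{n_k+1}-z_{n_k}\to0$, so $x\in C_i\cap C_j$. Thus every weak cluster point lies in two of the sets, and the case $N=2$ follows from Lemma~\ref{lem:basic}.

Let $N=3$ and suppose that a weak cluster point $x$ is not in $C$; say $x\in C_1\cap C_2$, $x\notin C_3$, $z_{n_k}\rightharpoonup x$. We look at the last use of $P_3$ up to $n_k$ and the first use after it. For large $k$ put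
\[
l_k=\max\{n\le n_k:r(n)=3\},\qquad m_k=\min\{n\ge n_k:r(n+1)=3\};
\]
both tend to infinity. For $l_k<n\le m_k$ we have $r(n)\in\{1,2\}$, so $\|z_n-x\|$ is nonincreasing for $l_k\le n\le m_k$ by \eqref{eq:fejer}. Moreover $m_k-n_k\to\infty$: otherwise $z_{m_k+1}-z_{n_k}\to0$ along a subsequence, and $z_{m_k+1}\in C_3$ would give $x\in C_3$. In the same way $z_{l_k}\in C_3$ forces $n_k-l_k\to\infty$.

For large $k$ the indices $r(m_k-1),r(m_k)$ are therefore distinct elements of $\{1,2\}$. Among the three consecutive points $z_{m_k-1},z_{m_k},z_{m_k+1}$ one lies in each $C_i$, and their differences tend to $0$; so every weak cluster point of $(z_{m_k})$ lies in $C$. The points $z_{l_k},z_{l_k+1},z_{l_k+2}$ show the same for $(z_{l_k})$. By Lemma~\ref{lem:basic} there is one $z\in C$ with $z_{m_k}\rightharpoonup z$ and $z_{l_k}\rightharpoonup z$. Let $\rho=\lim_n\|z_n-z\|$. From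
\[
\|z_n-x\|^2=\|z_n-z\|^2+2\langle z_n-z,z-x\rangle+\|z-x\|^2
\]
we see that $\|z_{l_k}-x\|^2$ and $\|z_{m_k}-x\|^2$ both tend to $\rho^2+\|z-x\|^2$. By monotonicity $\|z_{n_k}-x\|^2$ lies between them and has the same limit. Exchanging the roles of $x$ and $z$ in the identity and using $z_{n_k}\rightharpoonup x$, we get
\[
\rho^2=\lim_k\|z_{n_k}-z\|^2=\lim_k\|z_{n_k}-x\|^2+\|x-z\|^2=\rho^2+2\|x-z\|^2 .
\]
So $x=z\in C$, a contradiction. Lemma~\ref{lem:basic} finishes the proof.
\end{proof}

Propositions~\ref{prop:findim} and \ref{prop:three} prove Theorem~\ref{thm:main}(a). The hypothesis $N=3$ entered once: three consecutive points at either end of the stretch meet all the sets. With four sets, the points near a use of one projection may alternate between two sets for as long as one likes. The counterexample consists of such long alternating runs.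

\section{Following arcs with a cone and a hyperplane}\label{sec:arcs}

Let $Y$ be a real Hilbert space. We work in $Y\oplus\mathbb R$, write its points as $(y,\zeta)$, and let $H=Y\oplus\{0\}$, so that $P_H(y,\zeta)=(y,0)$. For a closed convex cone $A$ the \emph{double step} $P_HP_A$ moves points within $H$. All our sets contain $0$, so the norm never increases. A counterexample must therefore move the point a long way while losing little norm, that is, almost along a sphere.

\begin{example}\label{ex:halfspace}
Let $w\in Y$, $\epsilon>0$ and $A=\{(y,\zeta):\zeta\ge\epsilon\langle w,y\rangle\}$. If $\langle w,y\rangle>0$, then $P_A(y,0)=(y,0)-\lambda(\epsilon w,-1)$ with $\lambda=\epsilon\langle w,y\rangle/(1+\epsilon^2\|w\|^2)$: this point lies on the boundary of $A$, and $(\epsilon w,-1)$ is an outer normal. So the double step is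
\[
y\longmapsto y-\frac{\epsilon^2\langle w,y\rangle}{1+\epsilon^2\|w\|^2}\,w .
\]
Take $Y=\mathbb R^2$, $y=(1,0)$, $w=(1,-\kappa)$ with $\kappa$ large. The point moves in the direction $(-1,\kappa)$; to first order it loses norm $1/\kappa$ per unit of angle. But each double step divides $\langle w,y\rangle$ by $1+\epsilon^2\|w\|^2$, so the iterates converge to the projection of $(1,0)$ onto the line spanned by $(\kappa,1)$. The total turn is only $\arctan(1/\kappa)$.
\end{example}

To turn cheaply through a large angle, the normal must turn with the point. Let $u(\psi)=(\cos\psi,\sin\psi)$ and $\dot u(\psi)=(-\sin\psi,\cos\psi)$, and intersect the half-spaces with $w=g(\psi)(u(\psi)-\kappa\dot u(\psi))$, where $g>0$ is a weight. At the point $u(\theta)$ the active constraint should be the one with $\psi=\theta$. So $\psi\mapsto g(\psi)\big(\cos(\psi-\theta)+\kappa\sin(\psi-\theta)\big)$ should be stationary at $\psi=\theta$, which means $g'+\kappa g=0$. This forces $g(\psi)=e^{-\kappa\psi}$ up to a constant.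

One such cone handles one arc. We have infinitely many arcs and only three cones, so each cone contains the constraints of all arcs of one color, and these must not interfere. The constraints of later arcs can be made harmless by taking their $\epsilon$ very small. The constraints of an earlier arc cannot; they are harmless if $\langle u-\kappa\dot u,x\rangle\le0$ at the later points $x$, that is, if these points lie strictly ahead of the earlier arc. The next definition expresses this through chords.

\begin{definition}\label{def:adm}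
A \emph{colored path} in $Y$ is a sequence of unit vectors $q_0,q_1,\dots$ with colors $c(j)\in\{1,2,3\}$, $j\ge0$, each color occurring infinitely often; $c(j)$ is the color of the \emph{arc $j$} from $q_j$ to $q_{j+1}$. It is \emph{admissible} if for every $j$ there are linearly independent vectors $Q_j\in(0,\infty)q_j$ and $Q_j'\in(0,\infty)q_{j+1}$ such that
\begin{enumerate}
\item[(A1)] $\langle Q_j'-Q_j,Q_j'\rangle<0$;
\item[(A2)] $\langle Q_j'-Q_j,x\rangle\ge0$ and $\langle Q_j,x\rangle\ge0$ for all $x\in\{q_l,q_{l+1}\}$ with $l>j$ and $c(l)=c(j)$.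
\end{enumerate}
\end{definition}

Condition (A1) says that the norm is still decreasing at the end of the chord from $Q_j$ to $Q_j'$. Consecutive arcs have different colors, since (A2) with $l=j+1$, $x=q_{j+1}$ would contradict (A1). We do not require $Q_j'=Q_{j+1}$; rescaling is allowed.

\begin{proposition}\label{prop:arcs}
For every admissible colored path in $Y$ there are closed convex cones $A_1,A_2,A_3\subset Y\oplus\mathbb R$ and a sequence of random projections for $A_1,A_2,A_3,A_4=H$ that starts at $(q_0,0)$ and passes successively through points $(\rho_jq_j,0)$, $j=0,1,\dots$, where $1=\rho_0\ge\rho_1\ge\dots\ge e^{-1}$.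
\end{proposition}

\begin{proof}
\emph{Step 1: later points lie strictly ahead.} Fix $j$ and write $Q=Q_j$, $Q'=Q_j'$, $d=Q'-Q$. By (A1), $\langle Q,Q'\rangle>\|Q'\|^2>0$; with linear independence, the angle $\varphi=\varphi_j$ between $q_j$ and $q_{j+1}$ lies in $(0,\pi/2)$. In the plane of $q_j,q_{j+1}$ take the orthonormal frame with $q_j=(1,0)$, $q_{j+1}=(\cos\varphi,\sin\varphi)$, and put $u_j(\psi)=(\cos\psi,\sin\psi)$, $\dot u_j(\psi)=(-\sin\psi,\cos\psi)$ for real $\psi$. The identity $\sin(\varphi-\psi)+\sin\psi\cos\varphi=\sin\varphi\cos\psi$ gives the first formula below by comparing coordinates; the second follows by applying the rotation by $\pi/2$: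
\begin{equation}\label{eq:interp}
u_j(\psi)=\frac{\sin(\varphi-\psi)\,q_j+\sin\psi\,q_{j+1}}{\sin\varphi},\qquad
\dot u_j(\psi)=\frac{\sin(\varphi-\psi)\,\dot u_j(0)+\sin\psi\,\dot u_j(\varphi)}{\sin\varphi}.
\end{equation}
(For the first formula, the second coordinate is $\sin\psi$ on both sides, and the first coordinate is the identity.) For $0\le\psi\le\varphi$ the coefficients are nonnegative.

The component of $d$ orthogonal to $Q$ equals that of $Q'$, namely $\|Q'\|(q_{j+1}-\cos\varphi\,q_j)=\|Q'\|\sin\varphi\,\dot u_j(0)$. The component of $d$ orthogonal to $Q'$ equals that of $-Q$, namely $\|Q\|(\cos\varphi\,q_{j+1}-q_j)=\|Q\|\sin\varphi\,\dot u_j(\varphi)$. Hence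
\[
\dot u_j(0)=\frac{d-\langle d,Q\rangle\|Q\|^{-1}q_j}{\|Q'\|\sin\varphi},\qquad
\dot u_j(\varphi)=\frac{d-\langle d,Q'\rangle\|Q'\|^{-1}q_{j+1}}{\|Q\|\sin\varphi}.
\]
Put $\mu_j=-\langle d,Q'\rangle/(\|Q\|\|Q'\|\sin\varphi)$, which is positive by (A1), and note $-\langle d,Q\rangle=-\langle d,Q'\rangle+\|d\|^2>-\langle d,Q'\rangle$. For $x$ as in (A2) we have $\langle d,x\rangle\ge0$, $\langle Q,x\rangle\ge0$ and $\langle Q',x\rangle=\langle Q,x\rangle+\langle d,x\rangle\ge0$, so
\[
\langle\dot u_j(0),x\rangle\ge\mu_j\langle q_j,x\rangle\ge0,\qquad\langle\dot u_j(\varphi),x\rangle\ge\mu_j\langle q_{j+1},x\rangle\ge0 .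
\]
The two formulas in \eqref{eq:interp} have the same coefficients, so $\langle\dot u_j(\psi),x\rangle\ge\mu_j\langle u_j(\psi),x\rangle\ge0$ on $[0,\varphi]$. Fix $\kappa_j\ge\max(1,1/\mu_j)$ with $2\pi/\kappa_j\le2^{-j-2}$; this is where the strict inequality in (A1) is needed. Since $u_l(\theta)$ is a nonnegative combination of $q_l,q_{l+1}$, we obtain
\begin{equation}\label{eq:ahead}
\langle u_j(\psi)-\kappa_j\dot u_j(\psi),u_l(\theta)\rangle\le0\quad\text{for }l>j,\ c(l)=c(j),\ \psi\in[0,\varphi_j],\ \theta\in[0,\varphi_l].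
\end{equation}

\emph{Step 2: the cones.} Let $\epsilon_j>0$, to be chosen in Step~5 so that
\begin{equation}\label{eq:eps}
\epsilon_l(1+\kappa_l)\le\epsilon_je^{-\kappa_j\varphi_j}\qquad(l>j).
\end{equation}
Put $w_j(\psi)=e^{-\kappa_j\psi}\big(u_j(\psi)-\kappa_j\dot u_j(\psi)\big)$, so $\|w_j(\psi)\|\le1+\kappa_j$ for $\psi\ge0$, and
\[
A_c=\big\{(y,\zeta):\ \zeta\ge\epsilon_j\langle w_j(\psi),y\rangle\ \text{ for all }j\text{ with }c(j)=c\text{ and all }\psi\in[0,\varphi_j]\big\}.
\]
As an intersection of closed half-spaces with $0$ on the boundary, $A_c$ is a closed convex cone.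

\emph{Step 3: one double step.} The projection is explicit when described from its endpoint. Let $c=c(j)$, $\theta^+\in[0,\varphi_j]$, $\rho^+>0$, and
\[
y^+=\rho^+u_j(\theta^+),\qquad\zeta^+=\epsilon_j\rho^+e^{-\kappa_j\theta^+},\qquad y=y^++\zeta^+\epsilon_jw_j(\theta^+).
\]
We claim that $P_{A_c}(y,0)=(y^+,\zeta^+)$, so that the double step sends $(y,0)$ to $(y^+,0)$.

First, $(y^+,\zeta^+)\in A_c$. For the constraints of arc $j$,
\[
\langle w_j(\psi),u_j(\theta^+)\rangle=e^{-\kappa_j\psi}\big(\cos(\psi-\theta^+)+\kappa_j\sin(\psi-\theta^+)\big),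
\]
and the $\psi$-derivative is $-(1+\kappa_j^2)e^{-\kappa_j\psi}\sin(\psi-\theta^+)$. Since $|\psi-\theta^+|<\pi/2$, the maximum is attained at $\psi=\theta^+$ and equals $e^{-\kappa_j\theta^+}$. So these constraints hold, with equality at $\psi=\theta^+$. For an earlier arc $i<j$ of color $c$, \eqref{eq:ahead} gives $\langle w_i(\psi),y^+\rangle\le0\le\zeta^+$. For a later arc $l>j$, \eqref{eq:eps} gives $\epsilon_l\langle w_l(\psi),y^+\rangle\le\epsilon_l(1+\kappa_l)\rho^+\le\zeta^+$. Second, for $(y',\zeta')\in A_c$, using $\epsilon_j\langle w_j(\theta^+),y^+\rangle=\zeta^+$,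
\[
\big\langle(y-y^+,-\zeta^+),(y'-y^+,\zeta'-\zeta^+)\big\rangle=\zeta^+\big(\epsilon_j\langle w_j(\theta^+),y'\rangle-\zeta'\big)\le0 ,
\]
and \eqref{eq:var} proves the claim.

With $a=\epsilon_j^2e^{-2\kappa_j\theta^+}$ we have $y=\rho^+\big[(1+a)u_j(\theta^+)-\kappa_ja\,\dot u_j(\theta^+)\big]$. So $y=\rho\,u_j(\theta^+-\delta)$, where
\begin{equation}\label{eq:step}
\tan\delta=\frac{\kappa_ja}{1+a},\quad \delta\in(0,\pi/2),\qquad\rho=\rho^+(1+a)\sqrt{1+\tan^2\delta}.
\end{equation}

\emph{Step 4: one run.} The double steps must lead from the ray of $q_j$ exactly to the ray of $q_{j+1}$. We compute backward from $q_{j+1}$ and tune $\epsilon_j$ by continuity. Let $\bar\epsilon\in(0,1]$ with $\kappa_j\bar\epsilon^2\le\frac12$. For $\epsilon\in[0,\bar\epsilon]$ define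
\[
\theta_0=\varphi_j,\qquad a_\nu=\epsilon^2e^{-2\kappa_j\theta_\nu},\qquad\delta_\nu=\arctan\frac{\kappa_ja_\nu}{1+a_\nu},\qquad\theta_{\nu+1}=\theta_\nu-\delta_\nu .
\]
For $\epsilon=\bar\epsilon$ the angles decrease, so $a_\nu\ge\bar\epsilon^2e^{-2\kappa_j\varphi_j}$; as $a\mapsto a/(1+a)$ increases, the $\delta_\nu$ are bounded below by a positive number, and $\theta_k\le0$ for some $k\ge1$. For this $k$, $\theta_k$ is a continuous function of $\epsilon$ with value $\varphi_j>0$ at $\epsilon=0$. So $\theta_k=0$ for some $\epsilon_j\in(0,\bar\epsilon]$, and then $\varphi_j=\theta_0>\theta_1>\dots>\theta_k=0$. By Step~3 with $\theta^+=\theta_{k-1},\dots,\theta_0$, and with $\rho^+$ determined each time by \eqref{eq:step}, $k$ double steps lead from $(\rho q_j,0)$ to $(\rho'q_{j+1},0)$, where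
\[
0\le\log\frac{\rho}{\rho'}=\sum_{\nu<k}\Big(\log(1+a_\nu)+\tfrac12\log(1+\tan^2\delta_\nu)\Big)\le\sum_{\nu<k}\Big(a_\nu+\tfrac12\tan^2\delta_\nu\Big).
\]
Since $\theta_\nu>0$ for $\nu<k$, we have $a_\nu\le\bar\epsilon^2\le1$ and $\tan\delta_\nu\le\kappa_j\bar\epsilon^2\le\frac12$. On $[0,\arctan\frac12]$ the derivative of $\tan$ is at most $\frac54$, so $\tan\delta_\nu\le2\delta_\nu$. Therefore $a_\nu=(1+a_\nu)\tan\delta_\nu/\kappa_j\le4\delta_\nu/\kappa_j$ and $\frac12\tan^2\delta_\nu\le\kappa_j\bar\epsilon^2\delta_\nu$. As $\sum_{\nu<k}\delta_\nu=\varphi_j<\pi/2$,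
\[
\log\frac\rho{\rho'}\le\frac{2\pi}{\kappa_j}+\frac\pi2\kappa_j\bar\epsilon^2\le2^{-j-2}+\frac\pi2\kappa_j\bar\epsilon^2 .
\]

\emph{Step 5: choice of the $\epsilon_j$.} The number $\epsilon_j$ in Step~4 depends only on $\varphi_j,\kappa_j,\bar\epsilon$. Choose $\epsilon_0,\epsilon_1,\dots$ successively, taking $\bar\epsilon=\bar\epsilon_j\le1$ so small that $\frac\pi2\kappa_j\bar\epsilon_j^2\le2^{-j-2}$ (hence $\kappa_j\bar\epsilon_j^2\le\frac12$) and $\bar\epsilon_j(1+\kappa_j)\le\epsilon_ie^{-\kappa_i\varphi_i}$ for all $i<j$. Then \eqref{eq:eps} holds. Concatenating the runs gives $\log(\rho_j/\rho_{j+1})\le2^{-j-1}$, so $\rho_j\ge e^{-1}$. Run $j$ uses $A_{c(j)}$ and $A_4$ at least once, so each of the four sets is used infinitely often.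
\end{proof}

\begin{remark}\label{rem:two}
The proof does not use the number of colors. With two colors it yields three sets, so by Theorem~\ref{thm:main}(a) the points $\rho_jq_j$ converge weakly; since $\rho_j$ has a positive limit, $q_j$ converges weakly. An admissible path without a weak limit must use the third color in an essential way.
\end{remark}

\section{Fuel and oscillations}\label{sec:plan}

It remains to find an admissible colored path and a unit vector $y_1$ such that $\langle q_j,y_1\rangle$ does not converge. This section explains the construction; the proofs follow.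

\subsection*{Fuel}
Condition (A2) is easiest to meet by adding vectors from a cone in which all inner products are nonnegative. That increases the norm, while (A1) wants it to decrease. The remedy is to carry extra orthogonal coordinates and use them up.

\begin{example}\label{ex:fuel}
Let $y,f_1,f_2,f_3$ be orthonormal and
\[
Q_0=2f_1+2f_2+2f_3,\quad Q_1=\tfrac13y+f_1+2f_2+2f_3,\quad Q_2=\tfrac23y+f_2+2f_3,\quad Q_3=y+f_3,
\]
with $Q_j'=Q_{j+1}$ and colors $1,2,1$. The differences $d_j=Q_{j+1}-Q_j$ are $\frac13y-f_1$, $\frac13y-f_1-f_2$, $\frac13y-f_2-f_3$, and $\langle d_j,Q_{j+1}\rangle=\frac{j+1}9-1<0$, so (A1) holds. For (A2) only $j=0$, $l=2$ matters: $\langle d_0,Q_2\rangle=\frac29$, $\langle d_0,Q_3\rangle=\frac13$, and all $\langle Q_0,Q_l\rangle$ are positive. The path starts orthogonal to $y$ and ends at $(y+f_3)/\sqrt2$.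
\end{example}

The coefficient of $f_{j+1}$ drops from $2$ to $1$ on arc $j$ and from $1$ to $0$ on arc $j+1$. The first drop contributes $-1$ to (A1); a drop directly to $0$ would contribute nothing. After the second drop the coordinate is gone, so the negative $f$-coefficients of $d_j$ are invisible from arc $j+2$ on, and arc $j+1$ has another color. In general we write $Q_j=p_j+(\text{fuel})$, with a \emph{principal part} $p_j$ and fuel coefficients $2\tau_i\to\tau_i\to0$. A stock $F=2\sum\tau_if_i$ pays for arcs $p_j\to p_j'$ as long as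
\[
\sum_j\langle p_j'-p_j,p_j'\rangle<\sum_i\tau_i^2=\tfrac14\|F\|^2 ,
\]
and (A2) becomes the \emph{forward condition} $\langle p_j'-p_j,z\rangle\ge0$, $\langle p_j,z\rangle\ge0$ for the endpoints $z$ of later arcs of the same color. The stock is finite, so the path consists of \emph{tours}. Tour $k$ starts with fuel $F_k$ and a tiny principal part, picks up $y_1$, and ends by rotating its principal part into the fuel $F_{k+1}$ of the next tour. The inner product with $y_1$ then oscillates.

\subsection*{Oscillations}
The forward condition is now the difficulty. Each tour moves away from $y_1$, and the next tour returns to it, so some moves point away from later positions. The three colors repair this. The principal motion, the \emph{skeleton}, is divided into \emph{blocks}; block $s$ is cut into $n_s$ small \emph{cycles}, and it has two tiny vectors $\alpha_s,\beta_s$ orthogonal to the skeleton. A cycle consists of three arcs (Figure~\ref{fig:cycle}): color 1 adds $\alpha_s$; color 2 makes the real move $dx$ and replaces $\alpha_s$ by $\beta_s$;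 color 3 removes $\beta_s$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray,dashed] (-0.6,0) -- (8.2,0);
\foreach \x in {0,3.8}{
  \draw[->,thick] (\x,0) -- node[left]{$1$} (\x,1.3);
  \draw[->,thick] (\x,1.3) -- node[pos=0.3,above right]{$2$} (\x+2.7,-1.3);
  \draw[->,thick] (\x+2.7,-1.3) -- node[right]{$3$} (\x+3.8,0);
  \fill (\x,0) circle (1.6pt);
  \draw[fill=white] (\x+2.7,0) circle (1.6pt);
}
\fill (7.6,0) circle (1.6pt);
\node[below] at (0,0) {$x_\nu$};
\node[above] at (0,1.3) {$x_\nu+\alpha_s$};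
\node[above] at (2.7,0) {$x_\nu^+$};
\node[below] at (2.7,-1.3) {$x_\nu^++\beta_s$};
\node[below right] at (3.8,0) {$x_{\nu+1}$};
\node[above] at (7.6,0) {$x_{\nu+2}$};
\end{tikzpicture}
\caption{Two consecutive cycles of one block. The dashed line is the skeleton, and the numbers are the colors of the arcs. The move $x_\nu\to x_\nu^+$ is made in color $2$, the small drift $x_\nu^+\to x_{\nu+1}$ in color $3$. The vectors $\alpha_s$ and $\beta_s$ are drawn as opposite but are orthogonal to each other and to the skeleton.}\label{fig:cycle}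
\end{figure}

Color 1 is forward if $\langle\alpha_s,\alpha_t\rangle\ge0$. Color 3 is forward against other blocks if $\langle\beta_s,\beta_t\rangle=0$; against later cycles of the same block it loses $\|\beta_s\|^2$, and a small forward drift of the skeleton pays for this. A color-2 arc of block $s$ is tested against points $z+\alpha_t$ and $z+\beta_t$, with the results
\[
\langle dx,z\rangle+\langle\beta_s-\alpha_s,\alpha_t\rangle,\qquad\langle dx,z\rangle+\langle\beta_s-\alpha_s,\beta_t\rangle .
\]
The second terms can compensate a negative $\langle dx,z\rangle$, but not for free, because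
\begin{equation}\label{eq:trade}
\langle\beta_s-\alpha_s,\beta_t\rangle+\langle\beta_t-\alpha_t,\alpha_s\rangle=\langle\beta_s,\beta_t\rangle-\langle\alpha_s,\alpha_t\rangle\le0 .
\end{equation}
What block $s$ gains against block $t$, block $t$ loses against block $s$. A separation of scales resolves this. Number the blocks by a \emph{rank} $s=1,2,\dots$ and let $n_s$ grow fast. A move of block $s$ has size of order $1/n_s$, so against a lower block $t<s$ it needs a gain of order $1/n_s$. Block $t$ can afford that loss if its own moves are forward against block $s$ by a margin $\gamma/n_t$ with $n_s\gg n_t$. So the skeleton must satisfy one rule: \emph{every move is strictly forward against all later positions of equal or higher rank.} Section~\ref{sec:skeleton} builds such a skeleton and Section~\ref{sec:osc} the vectors $\alpha_s,\beta_s$.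

\section{The skeleton}\label{sec:skeleton}

Let
\[
Y=L^2(0,\infty)\oplus\ell^2\oplus W,\qquad W=W_1\oplus W_2\oplus\cdots ,
\]
where each $W_k$ is a copy of $\ell^2$ and the sums are Hilbert sums. The skeleton lives in $L^2(0,\infty)\oplus W$, the oscillation vectors in $\ell^2$, and the fuel of tour $k$ in $W_k$. Put $R=12$ and fix $F_k\in W_k$ with $\|F_k\|=R$.

\subsection{The main chain}
One might try to rotate $y_1$ directly into $F_{k+1}$ in each tour. The end of that rotation points away from $y_1$, where every later rotation starts. By the rule, each later rotation would need a lower rank, which is impossible for infinitely many. So we first walk away from $y_1$ along a chain $y_1,y_2,\dots$ that is the same in every tour, that satisfies the rule, and whose distant members are almost orthogonal to the early ones. For unit vectors $\langle y_{l+1}-y_l,y_l\rangle<0$, so the norms must grow; they stay bounded because consecutive angles are square summable.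

Let $\sigma_1=1$, $\sigma_{l+1}=(1+l^{-2})\sigma_l$, and for $l\ge1$
\[
y_l(u)=\sigma_l\sqrt{2l}\,e^{-lu}\quad(u>0),\qquad G_l=\frac1{4l^2},\qquad\Delta_l=(1-G_l)y_{l+1}-y_l .
\]
The share $G_ly_{l+1}$ of the step $y_{l+1}-y_l$ is reserved for the drift. Integration gives $\langle y_i,y_l\rangle=\sigma_i\sigma_l\chi(i,l)$ with $\chi(i,l)=2\sqrt{il}/(i+l)\le1$.

\begin{lemma}\label{lem:chain}
We have $\|y_1\|=1$, $1\le\|y_l\|<6$, and
\begin{enumerate}
\item[(Y1)] $\langle y_i,y_l\rangle>0$ for all $i,l$;
\item[(Y2)] $\langle\Delta_i,y_l\rangle>0$ for all $l\ge i$;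
\item[(Y3)] $\langle y_i,y_l\rangle\le2\sqrt{i/L}\,\langle y_L,y_l\rangle$ for $i\le L\le l$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\|y_l\|=\sigma_l\le\exp\big(\sum_i i^{-2}\big)=e^{\pi^2/6}<6$, and (Y1) holds since $\chi>0$. With $\omega=i^{-2}\in(0,1]$,
\[
\langle\Delta_i,y_l\rangle=\sigma_i\sigma_l\big[(1-\tfrac\omega4)(1+\omega)\chi(i+1,l)-\chi(i,l)\big].
\]
Let $l\ge i+1$. Since $\chi(\cdot,l)=2/(x+x^{-1})$ with $x=\sqrt{\,\cdot\,/l}$ increases on $(0,l]$, we have $\chi(i+1,l)\ge\chi(i,l)$, and $(1-\frac\omega4)(1+\omega)=1+\frac34\omega-\frac14\omega^2>1$. Let $l=i$. Then $\chi(i+1,i)\ge\chi(i+1,i)^2=1-(2i+1)^{-2}\ge1-\frac\omega4$, and $(1-\frac\omega4)^2(1+\omega)=1+\frac12\omega-\frac7{16}\omega^2+\frac1{16}\omega^3>1=\chi(i,i)$. This proves (Y2). In (Y3) the quotient $\langle y_i,y_l\rangle/\langle y_L,y_l\rangle$ equals $\frac{\sigma_i}{\sigma_L}\sqrt{\frac iL}\,\frac{L+l}{i+l}\le\sqrt{\frac iL}\,\frac{2l}l$.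
\end{proof}

Let $\mathcal K$ be the set of finite nonnegative combinations of the $y_l$ and $F_k$. By (Y1), any two elements of $\mathcal K$ have a nonnegative inner product.

\subsection{Branch points and remainders}
Tour $k$ follows the chain up to $y_{J_k}$ and then rotates its position $V_k$ toward $F_{k+1}$. A pure rotation is not strictly forward against its own positions, and it points slightly away from the distant $y_l$. We therefore add a drift $h_k$ toward a much later chain vector, and we stop the rotation at an angle $\vartheta_k$ just below $\pi/2$, so that all positions keep a chain component. The drift and the unrotated part leave a small remainder $m_{k+1}$, which the next tour carries along.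

Put $J_1=2$, $m_1=0$. Suppose $J_k$ and $m_k$ are given, where $m_k$ is a nonnegative combination of $y_1,\dots,y_{J_k}$ and $\|m_k\|\le1$. Let $V_k=m_k+y_{J_k}=\sum_{i\le J_k}v_iy_i$ with $v_i\ge0$. Then $1\le\|V_k\|\le7$, because $\langle m_k,y_{J_k}\rangle\ge0$. Put $\eta_k=2^{-k-9}$ and choose successively
\begin{itemize}
\item $J_{k+1}>J_k$ with $16\sqrt{J_k/J_{k+1}}\,\sum_iv_i\le\eta_k$;
\item $\xi_k\in(0,\eta_k^2/200]$ with $2R\,\xi_k|\langle\Delta_i,V_k\rangle|\le\frac12\langle\Delta_i,y_l\rangle$ whenever $i<J_{k+1}$ and $i\le l\le J_{k+1}$; these are finitely many conditions with positive right sides by (Y2).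
\end{itemize}
Let $\vartheta_k=\arccos\xi_k\in(0,\pi/2)$, so $\sin\vartheta_k\ge\frac12$, and
\[
h_k=\eta_ky_{J_{k+1}},\qquad\lambda_k=\frac R{\|V_k\|\sin\vartheta_k}\le2R,\qquad m_{k+1}=\lambda_k(\xi_kV_k+2h_k),\qquad\widetilde F_{k+1}=\frac{\|V_k\|}RF_{k+1}.
\]
Then $\eta_k\le\|h_k\|\le6\eta_k<\frac12$, the vector $m_{k+1}$ is a nonnegative combination of $y_1,\dots,y_{J_{k+1}}$, and
\begin{equation}\label{eq:msmall}
\|m_{k+1}\|\le2R(7\xi_k+12\eta_k)\le24\cdot13\,\eta_k\le2^{-k},
\end{equation}
so the recursion continues. The next lemma says that the remainders do not spoil the chain and that the drift of a rotation beats its backward component.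

\begin{lemma}\label{lem:rem}
For every $k\ge1$:
\begin{enumerate}
\item[(R1)] $\langle\Delta_i,m_k\rangle\ge-\frac12\langle\Delta_i,y_l\rangle$ whenever $i<J_k$ and $i\le l\le J_k$;
\item[(R2)] $0<\langle V_k,h_k\rangle\le\frac18\|h_k\|^2$;
\item[(R3)] $\langle h_k,x\rangle\ge4\langle V_k,x\rangle$ for $x=y_l$ with $l\ge J_{k+1}$ and for $x=m_{k'},V_{k'},h_{k'}$ with $k'>k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) For $k=1$ use $m_1=0$ and (Y2). For $k\ge2$,
\[
\langle\Delta_i,m_k\rangle=\lambda_{k-1}\xi_{k-1}\langle\Delta_i,V_{k-1}\rangle+2\lambda_{k-1}\eta_{k-1}\langle\Delta_i,y_{J_k}\rangle .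
\]
The last term is positive by (Y2), and the first is at least $-2R\xi_{k-1}|\langle\Delta_i,V_{k-1}\rangle|$. Now use the choice of $\xi_{k-1}$.

(R2) For $l\ge J_{k+1}$, (Y3) and the choice of $J_{k+1}$ give
\begin{equation}\label{eq:far}
\langle V_k,y_l\rangle\le2\sqrt{J_k/J_{k+1}}\,\sum_iv_i\,\langle y_{J_{k+1}},y_l\rangle\le\tfrac18\eta_k\langle y_{J_{k+1}},y_l\rangle=\tfrac18\langle h_k,y_l\rangle .
\end{equation}
Take $l=J_{k+1}$ and multiply by $\eta_k$. Positivity follows from $\langle V_k,h_k\rangle\ge\eta_k\langle y_{J_k},y_{J_{k+1}}\rangle$.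

(R3) The vectors $x$ satisfying the inequality form a half-space $S$ through $0$, which contains $y_l$, $l\ge J_{k+1}$, by \eqref{eq:far}. It contains $m_{k+1}$, since by (R2) and $196\xi_k\le\eta_k^2\le\|h_k\|^2$,
\[
4\langle V_k,\xi_kV_k+2h_k\rangle\le196\xi_k+\|h_k\|^2\le2\|h_k\|^2\le\langle h_k,\xi_kV_k+2h_k\rangle .
\]
If $k'>k$ and $m_{k'}\in S$, then $S$ contains $V_{k'}=m_{k'}+y_{J_{k'}}$, $h_{k'}=\eta_{k'}y_{J_{k'+1}}$ and $m_{k'+1}=\lambda_{k'}(\xi_{k'}V_{k'}+2h_{k'})$. Induction on $k'$ completes the proof.
\end{proof}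

\subsection{Blocks, positions and ranks}
The blocks are the \emph{main blocks} $i=1,2,\dots$ and the \emph{branches} $k=1,2,\dots$. Tour $k$ executes main blocks $1,\dots,J_k-1$ in this order and then branch $k$. So main block $i$ is executed in every tour with $J_k>i$, and each branch once; the executions are ordered in time. An execution has \emph{positions} $x(a,b)$, $0\le b\le a\le1$, where $a$ will advance in color 2 and $b$ in color 3:
\begin{align*}
\text{main block $i$ in tour $k$:}\quad&x(a,b)=m_k+(1-a)y_i+\big((1-G_i)a+G_ib\big)y_{i+1},\\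
\text{branch $k$:}\quad&x(a,b)=\cos(\vartheta_ka)V_k+\sin(\vartheta_ka)\widetilde F_{k+1}+(a+b)h_k .
\end{align*}
Let $v(a)=\partial_ax$ and $\Gamma=\partial_bx$; they depend only on the block. For main block $i$, $v=\Delta_i$ and $\Gamma=G_iy_{i+1}$. For branch $k$,
\[
v(a)=\vartheta_k\big(-\sin(\vartheta_ka)V_k+\cos(\vartheta_ka)\widetilde F_{k+1}\big)+h_k,\qquad\Gamma=h_k .
\]
Main block $i$ leads from $x(0,0)=m_k+y_i$ to $x(1,1)=m_k+y_{i+1}$. Branch $k$ leads from $V_k=m_k+y_{J_k}$ to
\begin{equation}\label{eq:branchend}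
\xi_kV_k+\sin\vartheta_k\,\widetilde F_{k+1}+2h_k=\lambda_k^{-1}(m_{k+1}+F_{k+1}).
\end{equation}
All positions lie in $\mathcal K$. A main position has the form $m_k+c_1y_i+c_2y_{i+1}$ with $c_1,c_2\ge0$ and $c_1+c_2=1-G_i(a-b)\in[\frac34,1]$. Since $\widetilde F_{k+1}\perp V_k$ and $\|\widetilde F_{k+1}\|=\|V_k\|\le7$, we have the bounds
\begin{equation}\label{eq:bounds}
\|x(a,b)\|\le8,\qquad\|v(a)\|\le12,\qquad\|\Gamma\|\le2
\end{equation}
(for a branch, $\|x\|\le7+2\|h_k\|$ and $\|v\|\le\frac{7\pi}2+\|h_k\|$). Hence $|\langle v(a),z\rangle|\le D:=96$ for every block and every position $z$ of any block.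

Branch $k$ is forward against the chain only from $y_{J_{k+1}}$ on, so the main blocks $i<J_{k+1}$ must rank below it. We give the ranks $1,2,3,\dots$ in the order
\[
\text{main }1,\dots,J_2-1;\ \ \text{branch }1;\ \ \text{main }J_2,\dots,J_3-1;\ \ \text{branch }2;\ \ \dots
\]
Let $Z_s$ be the set of all positions, in all executions, of the block of rank $s$, and write $v_s,\Gamma_s$ for its derivatives.

\begin{lemma}\label{lem:skel}
There are numbers $\gamma_{st}>0$, $s\le t$, such that
\begin{enumerate}
\item[(S1)] $\langle x,z\rangle\ge\gamma_{st}$ for $x\in Z_s$, $z\in Z_t$;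
\item[(S2)] $\Gamma_s\in\mathcal K$, and $\langle\Gamma_s,z\rangle\ge\gamma_{ss}$ for $z\in Z_s$;
\item[(S3)] for each execution of block $s$ and $a\in[0,1]$, $\langle v_s(a),z\rangle\ge\gamma_{st}$ whenever $t\ge s$ and $z\in Z_t$ is a position of a later execution, or $t=s$ and $z=x(a',b')$ is a position of the same execution with $a'\ge a$.
\end{enumerate}
\end{lemma}

\begin{proof}
For each pair $s\le t$ we give in each case a positive bound that depends only on the two blocks, not on the tours, and let $\gamma_{st}$ be the minimum of these bounds. We discard nonnegative inner products of elements of $\mathcal K$ without comment.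

(S1) A main position is $c_1y_i+c_2y_{i+1}$ with $c_1+c_2\ge\frac34$ plus an element of $\mathcal K$. A position of branch $k$ is $cy_{J_k}$ with $c\ge\xi_k$ plus an element of $\mathcal K$. So $\langle x,z\rangle$ is at least the product of two constants from $\{\frac34,\xi_k,\xi_{k'}\}$ and the minimum of at most four numbers $\langle y_j,y_l\rangle>0$, all determined by the blocks.

(S2) For main block $i$, $\langle\Gamma,z\rangle\ge\frac34G_i\min(\langle y_{i+1},y_i\rangle,\|y_{i+1}\|^2)$. For branch $k$, $\langle\Gamma,z\rangle\ge\xi_k\langle h_k,V_k\rangle>0$ by (R2).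

(S3) There are four cases.

\emph{Main $i$ against main $i'\ge i$, in any tour $k'$.} Here $i\le i'<i'+1\le J_{k'}$. With $\mu=\min(\langle\Delta_i,y_{i'}\rangle,\langle\Delta_i,y_{i'+1}\rangle)>0$, (R1) gives $\langle\Delta_i,z\rangle\ge-\frac12\mu+\frac34\mu$. This covers the same execution as well.

\emph{Main $i$ in tour $k$ against a later branch $k'$.} Then $k'\ge k$, so $i<J_{k'}$. By (R1), $\langle\Delta_i,V_{k'}\rangle\ge\frac12\langle\Delta_i,y_{J_{k'}}\rangle>0$. Also $\langle\Delta_i,h_{k'}\rangle>0$ by (Y2), and $\Delta_i\perp\widetilde F_{k'+1}$. So $\langle\Delta_i,z\rangle\ge\frac12\xi_{k'}\langle\Delta_i,y_{J_{k'}}\rangle$.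

\emph{Branch $k$ against a later execution of higher rank.} Either $z$ belongs to main block $i\ge J_{k+1}$ in a tour $k'>k$, or to a branch $k'>k$. In both cases $z\perp\widetilde F_{k+1}$, and $z$ is a nonnegative combination of vectors listed in (R3) and possibly of $\widetilde F_{k'+1}$, which is orthogonal to $V_k$ and $h_k$. So
\[
\langle v(a),z\rangle\ge\langle h_k,z\rangle-\tfrac\pi2\langle V_k,z\rangle\ge\big(1-\tfrac\pi8\big)\langle h_k,z\rangle ,
\]
and $\langle h_k,z\rangle$ is at least $\frac34\min(\langle h_k,y_i\rangle,\langle h_k,y_{i+1}\rangle)$ or $\xi_{k'}\langle h_k,y_{J_{k'}}\rangle$, respectively.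

\emph{Branch $k$ against itself, $a'\ge a$.} Expanding, with $\vartheta=\vartheta_k$,
\begin{align*}
\langle v(a),x(a',b')\rangle={}&\vartheta\|V_k\|^2\sin\big(\vartheta(a'-a)\big)+(a'+b')\big(\|h_k\|^2-\vartheta\sin(\vartheta a)\langle V_k,h_k\rangle\big)\\
&+\cos(\vartheta a')\langle V_k,h_k\rangle .
\end{align*}
The first term is nonnegative, the second is nonnegative since $\frac\pi2\cdot\frac18<1$ in (R2), and the third is at least $\xi_k\langle V_k,h_k\rangle>0$. A branch has no other execution, so all cases are covered.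
\end{proof}

\section{The oscillation vectors}\label{sec:osc}

We want a color-2 arc of rank $s$ to gain $D/n_s$ against lower ranks, to lose only $O(1/n_t)$ against a higher rank $t$, and we want $\|\alpha_s\|^2,\|\beta_s\|^2$ to be a small multiple $B_s$ of $1/n_s$, since block $s$ pays these amounts $n_s$ times.

\begin{example}\label{ex:tworanks}
Take two ranks, orthonormal $e_1,e_2$, $b_s=\sqrt{B_s/n_s}$, and
\[
\beta_1=b_1e_1,\qquad\beta_2=b_2e_2,\qquad\alpha_1=\frac D{n_2b_2}e_2,\qquad\alpha_2=-\frac D{n_2b_1}e_1 .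
\]
Then $\langle\alpha_1,\alpha_2\rangle=\langle\beta_1,\beta_2\rangle=0$, rank 2 gains $\langle\beta_2-\alpha_2,\alpha_1\rangle=\langle\beta_2-\alpha_2,\beta_1\rangle=D/n_2$, and rank 1 loses the same amount, $\langle\beta_1-\alpha_1,\alpha_2\rangle=\langle\beta_1-\alpha_1,\beta_2\rangle=-D/n_2$, as \eqref{eq:trade} demands. Moreover $n_1\|\alpha_1\|^2=D^2n_1/(n_2B_2)$ and $n_2\|\alpha_2\|^2=D^2n_1/(n_2B_1)$ are as small as we like when $n_2$ is large.
\end{example}

With three ranks, $\alpha_1$ has a positive and $\alpha_3$ a negative $e_2$-coefficient, so $\langle\alpha_1,\alpha_3\rangle$ would be negative. We repair this by a common extra direction $e_0$. The products $\langle\alpha_s,\alpha_t\rangle$ then become positive and reduce the gain, so the constant $D$ in $\langle\alpha_s,\beta_t\rangle$ is replaced by a larger $M_t$.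

\begin{lemma}\label{lem:osc}
Let $D>0$, $B_s\in(0,1]$ and $\gamma_{st}>0$ $(s<t)$ be given. There are integers $n_s\ge2^{s+7}$, numbers $M_s\ge D$ and vectors $\alpha_s,\beta_s\in\ell^2$ such that
\begin{enumerate}
\item[(O1)] $\|\beta_s\|^2=B_s/n_s$, \ $\|\alpha_s\|^2\le B_s/n_s$, \ $\langle\alpha_s,\beta_s\rangle=0$ for all $s$,
\end{enumerate}
and for all $s<t$
\begin{enumerate}
\item[(O2)] $\langle\beta_s,\beta_t\rangle=0$ and $0\le\langle\alpha_s,\alpha_t\rangle\le(M_t-D)/n_t$;
\item[(O3)] $\langle\alpha_s,\beta_t\rangle=M_t/n_t$ and $\langle\alpha_t,\beta_s\rangle=-D/n_t$;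
\item[(O4)] $M_t/n_t\le\gamma_{st}/n_s$.
\end{enumerate}
\end{lemma}

\begin{proof}
Proceed recursively in $t=1,2,\dots$; empty sums and maxima are $0$. First define
\[
S_t=1+D\Big(\sum_{K<t}\frac{M_K}{B_K}\Big)\max_{s<t}\frac{n_s}{S_s},\qquad
T_t=\max_{s<t}\Big[\frac{D^2}{n_s}\sum_{K<s}\frac{n_K}{B_K}+\frac{S_sS_t}{n_s}\Big],\qquad M_t=D+T_t+1 .
\]
These numbers do not involve $n_t$. Then choose an integer $n_t\ge2^{t+7}$ so large that (O4) holds for all $s<t$ and
\begin{equation}\label{eq:nchoice}
\frac1{n_t}\Big[D^2\sum_{K<t}\frac{n_K}{B_K}+S_t^2\Big]\le\frac{B_t}2,\qquad\frac{M_t^2}{n_tB_t}\le2^{-t}\frac{B_s}{2n_s}\quad(s<t).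
\end{equation}
Summing the second inequality over the larger index gives
\begin{equation}\label{eq:tail}
n_s\sum_{K>s}\frac{M_K^2}{n_KB_K}\le\frac{B_s}2\le1 .
\end{equation}
Let $e_0,e_1,\dots$ be an orthonormal basis of $\ell^2$, $b_s=\sqrt{B_s/n_s}$, and
\[
\beta_s=b_se_s,\qquad\alpha_s=\frac{S_s}{n_s}e_0-\sum_{1\le K<s}\frac D{n_sb_K}e_K+\sum_{K>s}\frac{M_K}{n_Kb_K}e_K .
\]
The coefficients of $e_K$, $K\ge1$, are exactly those required by (O3) and $\langle\alpha_s,\beta_s\rangle=0$. The series converges by \eqref{eq:tail}, because $\big(M_K/(n_Kb_K)\big)^2=M_K^2/(n_KB_K)$. The statements on the $\beta_s$ are immediate. Using $b_K^{-2}=n_K/B_K$,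
\[
n_s\|\alpha_s\|^2=\frac1{n_s}\Big[D^2\sum_{K<s}\frac{n_K}{B_K}+S_s^2\Big]+n_s\sum_{K>s}\frac{M_K^2}{n_KB_K}\le B_s
\]
by \eqref{eq:nchoice} and \eqref{eq:tail}. For $s<t$, collect the contributions of $K<s$, $s<K<t$, $K>t$ and $e_0$; there are none from $K=s$ and $K=t$:
\[
n_t\langle\alpha_s,\alpha_t\rangle=\frac{D^2}{n_s}\sum_{K<s}\frac{n_K}{B_K}-D\sum_{s<K<t}\frac{M_K}{B_K}+n_t\sum_{K>t}\frac{M_K^2}{n_KB_K}+\frac{S_sS_t}{n_s}.
\]
The definition of $S_t$ gives $S_sS_t/n_s\ge D\sum_{K<t}M_K/B_K$, so the right side is nonnegative. By the definition of $T_t$ and \eqref{eq:tail} it is at most $T_t+1=M_t-D$.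
\end{proof}

From now on $n_s,M_s,\alpha_s,\beta_s$ are given by Lemma~\ref{lem:osc} with $D=96$, the $\gamma_{st}$ of Lemma~\ref{lem:skel}, and $B_s=\min(\gamma_{ss},2^{-s})$. The vectors $\alpha_s,\beta_s$ are orthogonal to $L^2(0,\infty)\oplus W$, in particular to $\mathcal K$.

\section{The colored path}\label{sec:path}

\subsection{Principal parts}
Tour $k$ consists of the following arcs $p\to p'$.
\begin{itemize}
\item \emph{Pickup:} $m_k\to m_k+\frac12y_1$ in color 1, then $m_k+\frac12y_1\to m_k+y_1$ in color 3.
\item For each block executed in tour $k$, in order, with rank $s$ and $n=n_s$, the cycles $\nu=0,\dots,n-1$: with $x_\nu=x(\frac\nu n,\frac\nu n)$ and $x_\nu^+=x(\frac{\nu+1}n,\frac\nu n)$,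
\[
x_\nu\ \to\ x_\nu+\alpha_s\ \ (\text{color }1),\qquad x_\nu+\alpha_s\ \to\ x_\nu^++\beta_s\ \ (\text{color }2),\qquad x_\nu^++\beta_s\ \to\ x_{\nu+1}\ \ (\text{color }3).
\]
\end{itemize}
The pickup sits between an arc of color 3 and an arc of color 1. It is split in two so that it avoids color 2 while consecutive arcs still have different colors. Number all arcs consecutively by $j=0,1,2,\dots$; tour $k$ consists of the arcs $j_k\le j<j_{k+1}$, with $j_1=0$. Write $p_j\to p_j'$ for arc $j$, $c(j)$ for its color and $dp_j=p_j'-p_j$. Within a tour $p_j'=p_{j+1}$. By \eqref{eq:branchend}, tour $k$ ends at $\lambda_k^{-1}(m_{k+1}+F_{k+1})$, while tour $k+1$ starts at $m_{k+1}$: the vector $F_{k+1}$ passes from the principal part to the fuel. In a cycle,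
\begin{equation}\label{eq:dx}
dx:=x_\nu^+-x_\nu=\int_{\nu/n_s}^{(\nu+1)/n_s}v_s(a)\,da,\qquad x_{\nu+1}-x_\nu^+=\frac{\Gamma_s}{n_s}.
\end{equation}

\begin{lemma}[Forward condition]\label{lem:forward}
If $l>j$, $c(l)=c(j)$ and $p\in\{p_l,p_l'\}$, then $\langle dp_j,p\rangle\ge0$ and $\langle p_j,p\rangle\ge0$.
\end{lemma}

\begin{proof}
\emph{Color 1.} Here $p_j\in\mathcal K$, $dp_j$ is $\frac12y_1$ or $\alpha_s$, and $p$ is $z$ or $z+\alpha_t$ with $z\in\mathcal K$. So $\langle p_j,p\rangle=\langle p_j,z\rangle\ge0$, and $\langle dp_j,p\rangle$ is $\frac12\langle y_1,z\rangle$, $0$ or $\langle\alpha_s,\alpha_t\rangle$, which are nonnegative by (O2).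

\emph{Color 3.} Both $p_j$ and $p$ are elements of $\mathcal K$ plus $0$ or some $\beta$, and $\langle\beta_s,\beta_t\rangle\ge0$; so $\langle p_j,p\rangle\ge0$. Write $p=z$ or $p=z+\beta_t$. If $dp_j=\frac12y_1$, the product is $\frac12\langle y_1,z\rangle\ge0$. If $dp_j=\Gamma_s/n_s-\beta_s$, it is $\langle\Gamma_s,z\rangle/n_s\ge0$, except when $p=z+\beta_s$. Then $z\in Z_s$, and (S2), (O1) bound the product below by $(\gamma_{ss}-B_s)/n_s\ge0$.

\emph{Color 2.} Here $p_j=x+\alpha_s$ with $x\in Z_s$, $dp_j=dx+\beta_s-\alpha_s$, and $p=z+\alpha_t$ or $p=z+\beta_t$ with $z\in Z_t$. The product $\langle p_j,p\rangle$ is $\langle x,z\rangle+\langle\alpha_s,\alpha_t\rangle$ or $\langle x,z\rangle+\langle\alpha_s,\beta_t\rangle$. By (O1)--(O3) the second term is negative only when it is $\langle\alpha_s,\beta_t\rangle=-D/n_s$ with $t<s$, and then (S1) and (O4) give $\langle x,z\rangle\ge\gamma_{ts}\ge M_s/n_s\ge D/n_s$.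

For $\langle dp_j,p\rangle$ we must bound
\[
\mathrm{(I)}=\langle dx,z\rangle+\langle\beta_s,\alpha_t\rangle-\langle\alpha_s,\alpha_t\rangle,\qquad
\mathrm{(II)}=\langle dx,z\rangle+\langle\beta_s,\beta_t\rangle-\langle\alpha_s,\beta_t\rangle .
\]
By \eqref{eq:dx}, $\langle dx,z\rangle\ge-D/n_s$ always. If $t\ge s$, then $\langle dx,z\rangle\ge\gamma_{st}/n_s$ by (S3): either $z$ belongs to a later execution, or to a later cycle of the same execution, and then $z=x(a',b')$ with $a'\ge(\nu+1)/n_s$. Lemma~\ref{lem:osc} now gives: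
\begin{align*}
t<s:\quad&\mathrm{(I)}\ge\frac{-D+M_s-(M_s-D)}{n_s}=0,&&\mathrm{(II)}\ge\frac{-D+D}{n_s}=0;\\
t=s:\quad&\mathrm{(I)}\ge\frac{\gamma_{ss}-B_s}{n_s}\ge0,&&\mathrm{(II)}\ge\frac{\gamma_{ss}+B_s}{n_s}\ge0;\\
t>s:\quad&\mathrm{(I)}\ge\frac{\gamma_{st}}{n_s}-\frac{D+(M_t-D)}{n_t}\ge0,&&\mathrm{(II)}\ge\frac{\gamma_{st}}{n_s}-\frac{M_t}{n_t}\ge0 .
\end{align*}
\end{proof}

\begin{lemma}[Budget]\label{lem:budget}
All numbers $\langle dp_j,p_j'\rangle$ are nonnegative, and their sum over each tour is at most $31<36=R^2/4$.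
\end{lemma}

\begin{proof}
Fix the tour $k$; each block occurs in it at most once. The pickup terms are $\frac12\langle y_1,m_k\rangle+\frac14$ and $\frac12\langle y_1,m_k\rangle+\frac12$; they are positive with sum at most $2$, as $\|m_k\|\le1$. By (O1) the three terms of a cycle of rank $s$ are
\[
\|\alpha_s\|^2,\qquad\langle x_\nu^+-x_\nu,x_\nu^+\rangle+\|\beta_s\|^2,\qquad\langle x_{\nu+1}-x_\nu^+,x_{\nu+1}\rangle .
\]
The two skeleton products are nonnegative by \eqref{eq:dx}: the first by (S3) with $a'=\frac{\nu+1}{n_s}$, the second because $\Gamma_s,x_{\nu+1}\in\mathcal K$. The terms $\|\alpha_s\|^2$ and $\|\beta_s\|^2$ contribute at most $2\sum_sB_s\le2$. For the skeleton products use $\langle d,x+d\rangle=\frac12(\|x+d\|^2-\|x\|^2+\|d\|^2)$. The differences of squared norms telescope. Over the main blocks they give at most $\frac12\|V_k\|^2\le25$. Over the branch, since $\xi_k^2+\sin^2\vartheta_k=1$, they give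
\[
\tfrac12\big(\|x(1,1)\|^2-\|V_k\|^2\big)=2\xi_k\langle V_k,h_k\rangle+2\|h_k\|^2\le3\|h_k\|^2\le1
\]
by (R2). By \eqref{eq:bounds} and \eqref{eq:dx} the terms $\frac12\|d\|^2$ add up to at most $\sum_s\frac{12^2+2^2}{2n_s}\le74\cdot2^{-7}\le1$. The total is at most $2+2+25+1+1=31$.
\end{proof}

\subsection{Adding the fuel}
By Lemma~\ref{lem:budget} we can distribute the surplus equally over the arcs of a tour and find $\tau_{j+1}>0$, $j_k\le j<j_{k+1}$, with
\begin{equation}\label{eq:tau}
\tau_{j+1}^2>\langle dp_j,p_j'\rangle,\qquad\sum_{i=j_k+1}^{j_{k+1}}\tau_i^2=\frac{R^2}4 .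
\end{equation}
There are orthonormal vectors $f_i\in W_k$, $j_k<i\le j_{k+1}$, with $F_k=2\sum_{i=j_k+1}^{j_{k+1}}\tau_if_i$. Indeed, for any orthonormal family $f_i^\circ$ in $W_k$ the vector $F^\circ=2\sum\tau_if_i^\circ$ has norm $R=\|F_k\|$. If $F^\circ\ne F_k$, the reflection of $W_k$ in the hyperplane orthogonal to $F^\circ-F_k$ maps $F^\circ$ to $F_k$, and we take the reflected family. The family $(f_i)_{i\ge1}$ is orthonormal, and $\langle F_k,f_i\rangle\in\{0,2\tau_i\}$. The $W$-components of $p_j,p_j',dp_j$ for $j$ in tour $k$ are nonnegative multiples of $F_{k+1}$; for $dp_j$ this holds because $a\mapsto\sin(\vartheta_ka)$ increases on $[0,1]$. Hence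
\begin{equation}\label{eq:pf}
\langle p,f_i\rangle\ge0\ \text{ for all }i,\qquad\langle p,f_i\rangle=0\ \text{ for }i\le j_{k+1}\qquad(p\in\{p_j,p_j',dp_j\},\ j\text{ in tour }k).
\end{equation}
For $j_k\le j<j_{k+1}$ put $Q_j=p_j+U_j$ and $Q_j'=p_j'+U_j'$ with
\[
U_j=\hat\tau_jf_j+2\sum_{i=j+1}^{j_{k+1}}\tau_if_i,\qquad U_j'=\tau_{j+1}f_{j+1}+2\sum_{i=j+2}^{j_{k+1}}\tau_if_i ,
\]
where $\hat\tau_j=\tau_j$ for $j>j_k$, $\hat\tau_{j_k}=\lambda_{k-1}\tau_{j_k}$ for $k\ge2$, and the term $\hat\tau_0f_0$ is omitted.

\begin{proposition}\label{prop:path}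
The vectors $q_j=Q_j/\|Q_j\|$ with the colors $c(j)$ form an admissible colored path in $Y$, and
\[
0\le\langle q_{j_k},y_1\rangle\le2^{1-k}/R\quad(k\ge2),\qquad\langle q_{j_k+2},y_1\rangle\ge(4+R^2)^{-1/2}\quad(k\ge1).
\]
\end{proposition}

\begin{proof}
Every tour contains all three colors. By \eqref{eq:pf}, $\langle Q_j,f_{j+1}\rangle=2\tau_{j+1}$ and $\langle Q_j',f_{j+1}\rangle=\tau_{j+1}$, so $Q_j,Q_j'\ne0$. Within a tour $Q_j'=Q_{j+1}$. For the last arc $j=j_{k+1}-1$ of tour $k$,
\[
\lambda_kQ_j'=m_{k+1}+F_{k+1}+\lambda_k\tau_{j_{k+1}}f_{j_{k+1}}=Q_{j_{k+1}} ;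
\]
this is the reason for the definition of $\hat\tau$. So $Q_j'\in(0,\infty)q_{j+1}$ for all $j$. For $j\ge1$ we have $\langle Q_j,f_j\rangle=\hat\tau_j>0=\langle Q_j',f_j\rangle$ by \eqref{eq:pf}, and for $j=0$ we have $\langle Q_0,y_1\rangle=\langle F_1,y_1\rangle=0<\frac12=\langle Q_0',y_1\rangle$. In both cases $Q_j,Q_j'$ are linearly independent.

(A1) We have $Q_j'-Q_j=dp_j-\hat\tau_jf_j-\tau_{j+1}f_{j+1}$, and $dp_j\perp U_j'$ by \eqref{eq:pf}. So $\langle Q_j'-Q_j,Q_j'\rangle=\langle dp_j,p_j'\rangle-\tau_{j+1}^2<0$ by \eqref{eq:tau}.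

(A2) Let $l>j$ with $c(l)=c(j)$. Consecutive arcs have different colors, so $l\ge j+2$. It suffices to test $x=p+U$ with $(p,U)=(p_l,U_l)$ or $(p_l',U_l')$. The vector $U$ is a nonnegative combination of $f_i$ with $i\ge l$, and $p\perp f_j,f_{j+1}$ by \eqref{eq:pf} for the tour containing $l$. Hence $x\perp f_j,f_{j+1}$ and
\[
\langle Q_j'-Q_j,x\rangle=\langle dp_j,p\rangle+\langle dp_j,U\rangle,\qquad
\langle Q_j,x\rangle=\langle p_j,p\rangle+\langle p_j,U\rangle+\langle U_j,p\rangle+\langle U_j,U\rangle .
\]
The first term in each sum is nonnegative by Lemma~\ref{lem:forward}, and the others by \eqref{eq:pf} and the signs of the coefficients of $U_j$ and $U$.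

For $k\ge2$, $Q_{j_k}=m_k+F_k+\hat\tau_{j_k}f_{j_k}$ is an orthogonal sum, as $f_{j_k}\in W_{k-1}$. So $\|Q_{j_k}\|\ge R$ and $0\le\langle Q_{j_k},y_1\rangle=\langle m_k,y_1\rangle\le2^{1-k}$ by \eqref{eq:msmall}. After the pickup, $Q_{j_k+2}=m_k+y_1+U_{j_k+2}$ with $U_{j_k+2}\in W_k$ and $\|U_{j_k+2}\|\le R$ by \eqref{eq:tau}. So $\langle Q_{j_k+2},y_1\rangle\ge1$ and $\|Q_{j_k+2}\|^2\le4+R^2$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(b)}
Propositions~\ref{prop:arcs} and \ref{prop:path} give closed convex cones $A_1,A_2,A_3$ and the hyperplane $A_4=H$ in $Y\oplus\mathbb R$, all containing $0$, and a sequence of random projections $(z_n)$ passing through $(\rho_jq_j,0)$ with $e^{-1}\le\rho_j\le1$. The numbers $\langle z_n,(y_1,0)\rangle$ tend to $0$ along the points with $j=j_k$ and are at least $e^{-1}(4+R^2)^{-1/2}$ at the points with $j=j_k+2$. So they do not converge, and $(z_n)$ has no weak limit.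

Now let $\dim X=\infty$ and $N\ge4$. The closed span $X_0$ of an orthonormal sequence in $X$ is isometrically isomorphic to the separable infinite-dimensional space $Y\oplus\mathbb R$; identify the two. Put $C_i=A_i+X_0^\perp$ for $i\le4$. These are closed convex cones in $X=X_0\oplus X_0^\perp$, and $C_4$ is a closed hyperplane. For $x\in X_0$, $a\in A_i$ and $w\in X_0^\perp$ we have $\|x-a-w\|^2=\|x-a\|^2+\|w\|^2$, so $P_{C_i}x=P_{A_i}x$, and the sequence started at the same point is unchanged. For $N>4$ put $C_5=\dots=C_N=X$ and insert each of the indices $5,\dots,N$ infinitely often into the random map. These projections are the identity, so the new sequence contains the old one as a subsequence and has no weak limit. Since $0\in C$, this is a counterexample of the stated form. \qed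

\begin{thebibliography}{1}

\bibitem{PA}
\emph{Projection Algorithms:},
\texttt{http://docserver.carma.newcastle.edu.au/229/2/00\_153\%2DBauschke.pdf}

\end{thebibliography}
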